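# Cheap in communication, deep as an AND-decision tree: a colored hypercube

All logarithms are base 2. For a positive integer $n$ we write $[n]=\{1,\dots,n\}$. Addition of 0/1 vectors is mod 2, $e_i$ is the $i$-th unit vector, $\mathrm{wt}$ is Hamming weight, and $\mathrm e$ is Euler's number.

## 1. A hypercube with two colorings

Fix an integer $r\ge 5$ and put
$$k=2^r,\qquad m=k^4=2^{4r},\qquad N=2^{m-1}.$$
Let $E$ and $O$ be the sets of vectors in $\{0,1\}^m$ of even and of odd weight, so $|E|=|O|=N$. Join $c\in E$ to $p\in O$ when they differ in exactly one coordinate. This is the hypercube graph. The neighborhood of $c$ is $\Gamma(c)=\{c+e_i:i\in[m]\}$. For $C\subseteq E$ and $S\subseteq O$ let $e(C,S)$ be the number of hypercube edges between $C$ and $S$.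

**Fact (★).** Two distinct vertices on the same side have at most two common neighbors. Consequently a set of at least three points of $O$ lies in $\Gamma(c)$ for at most one $c\in E$, and a set of two points of $O$ lies in $\Gamma(c)$ for at most two $c\in E$.

Indeed, let $c\neq c'$ be on the same side. If $c+e_i=c'+e_j$ then $c+c'=e_i+e_j$. So $c+c'$ has weight 2 and $i$ lies in its support, which leaves at most two choices for the common neighbor. If three points lay in both $\Gamma(c)$ and $\Gamma(c')$, then $c$ and $c'$ would have three common neighbors. If two points $p,p'$ lay in $\Gamma(c)$ for three different $c$, then $p$ and $p'$ would have three common neighbors.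

Now we color both sides with elements of $\mathbb F_2^r$, that is, with $k$ colors.

* On $O$ the coloring is linear. Fix $g:[m]\to\mathbb F_2^r$ taking each value exactly $m/k$ times, and put $b(z)=\sum_i z_i\,g(i)$ for $z\in\{0,1\}^m$.
* On $E$ we take some map $a:E\to\mathbb F_2^r$, to be chosen well later.

**Definition (mono edges and $L_c$).** An edge $(c,p)$ with $c\in E$, $p\in O$ is *mono* if $a(c)=b(p)$. For $c\in E$ let
$$L_c=\{p\in\Gamma(c): b(p)\neq a(c)\}$$
be the set of neighbors of $c$ reached by the edges that are not mono.

Since $b(c+e_i)=b(c)+g(i)$, the edge from $c$ to $c+e_i$ is mono exactly when $g(i)=a(c)+b(c)$. Hence, whatever $a$ is, every $c\in E$ has exactly $m/k$ mono edges. There are $Nm/k$ mono edges in total, and $|L_c|=m-m/k\ge 3$.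

A toy picture, with parameters smaller than the real ones: take $m=k=4$ and $g(1),\dots,g(4)=00,01,10,11$. The neighbors of $c=0000$ are $e_1,e_2,e_3,e_4$, with $b$-colors $00,01,10,11$. If $a(c)=10$, then the only mono edge at $c$ goes to $e_3$, and $L_c=\{e_1,e_2,e_4\}$.

The property we ask of $a$ is that the mono edges cannot be captured by a large rectangle.

**Property (M).** Whenever $C\subseteq E$ and $S\subseteq O$ are such that all hypercube edges between $C$ and $S$ are mono, then
$$e(C,S)<\frac{32}{k}\cdot\frac{Nm}{k}.$$

So such a pair $(C,S)$ contains less than a fraction $32/k$ of all mono edges. Section 5 proves that an $a$ with Property (M) exists. From now on, $f_r$ is built from such an $a$.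

**Definition (the function $f_r$).** Take $n=N$ Boolean variables, indexed by the points of $O$. For $x\in\{0,1\}^O$ let $Z(x)=\{p\in O:x_p=0\}$ be its zero set. Put
$$\mathcal D=\{Z\subseteq O:|Z|\le 2\}\ \cup\ \{Z: Z\subseteq L_c\text{ for some }c\in E\},\qquad f_r(x)=1\iff Z(x)\in\mathcal D .$$

The family $\mathcal D$ is closed under subsets. Raising a coordinate of $x$ from 0 to 1 shrinks $Z(x)$, so $f_r$ is monotone. In the toy picture, $\{e_1,e_2,e_4\}$ is in $\mathcal D$. The set $\{e_1,e_2,e_3,e_4\}$ is not: by (★) the only $L_{c'}$ that could contain it is $L_c$, and $e_3\notin L_c$.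

## 2. AND queries, the matrix $f(x\wedge y)$, and Conjecture 5.2

The function $f_r$ is built to separate two measures, which we now define. For $S\subseteq[n]$ write $x^S=\prod_{i\in S}x_i=\bigwedge_{i\in S}x_i$.

**Definition (AND-decision trees).** An *AND-decision tree* is a decision tree in which each internal node queries some $x^S$ and branches on the answer. Its cost is its depth. A *randomized* AND-decision tree is a probability distribution over deterministic ones. Its cost is the maximum depth of a tree in the support. It computes $f:\{0,1\}^n\to\{0,1\}$ if for every $x$ it outputs $f(x)$ with probability at least $2/3$. The minimum cost of a randomized AND-decision tree computing $f$ is $\operatorname{rdt}^{\wedge}(f)$.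

Example: for $f=(x_1\wedge x_2)\vee x_3$, query $x^{\{1,2\}}$. If the answer is 1, output 1; otherwise query $x_3$ and output the answer. The depth is 2.

**Definition ($F_\wedge$ and $\mathrm R$).** Let $F_\wedge(x,y)=f(x\wedge y)$ for $x,y\in\{0,1\}^n$, with $\wedge$ taken coordinatewise. $\mathrm R(F_\wedge)$ is the randomized communication complexity of $F_\wedge$ with public coins and two-sided error $1/3$: Alice holds $x$, Bob holds $y$, and they must output $F_\wedge(x,y)$. For $f_r$ we write $(f_r)_\wedge$ for this matrix.

Example: for $f=x_1\vee x_2$, $F_\wedge(x,y)=1$ iff $x$ and $y$ have a common 1.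

In terms of zero sets, both measures become statements about sets:
$$Z(x\wedge y)=Z(x)\cup Z(y),\qquad x^S=1\iff Z(x)\cap S=\emptyset. \tag{1}$$
We say that the query $S$ is *hit* if $Z(x)\cap S\ne\emptyset$.

One inequality between the measures is immediate: $\mathrm R(F_\wedge)\le 2\operatorname{rdt}^\wedge(f)$. Alice and Bob pick a tree with the public coins and walk down it. At a node querying $S$ they exchange the bits $x^S$ and $y^S$, whose product is $(x\wedge y)^S$. The question is whether there is a bound in the other direction. The following is posed in "Dimension-free Bounds and Structural Results in Communication Complexity" (https://eccc.weizmann.ac.il/report/2021/066/download).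

**Conjecture 5.2 (of that source).** There exists an increasing function $\kappa:\mathbb R^+\to\mathbb R^+$ such that for every $f:\{0,1\}^n\to\{0,1\}$,
$$\operatorname{rdt}^\wedge(f)\le\kappa(\mathrm R(F_\wedge)).$$

Here $\mathbb R^+=[0,\infty)$, and $\kappa$ must not depend on $n$. The conjecture is false.

**Theorem 1.** For every integer $r\ge5$ there is a monotone function $f_r:\{0,1\}^n\to\{0,1\}$, with $n=2^{m-1}$ and $m=2^{4r}$, such that
$$\mathrm R\big((f_r)_\wedge\big)\le 200,\qquad \operatorname{rdt}^\wedge(f_r)\ge r-6 .$$
Hence no $\kappa$ as in Conjecture 5.2 exists: it would give $r-6\le\kappa(200)$ for all $r\ge5$.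

**Theorem 2.** For the same $f_r$, with $k=2^r$:

1. $f_r$ is a monotone CNF of width at most 4.
2. For $0<\gamma\le\frac12$, any randomized AND-decision tree that is correct on every input with probability at least $\frac12+\gamma$ has depth $d$ with $2^d\ge\gamma k/16$.
3. If $g=\sum_S\alpha_Sx^S$ is real with $|g-f_r|\le\frac13$ on $\{0,1\}^n$, then $\sum_S|\alpha_S|\ge k/96$.
4. $r-6\le\operatorname{rdt}^\wedge(f_r)\le 9r+O(1)$. So $\operatorname{rdt}^\wedge(f_r)=\Theta(\log\log n)$ for this family.
5. For every $n\ge4$ there is a monotone $f:\{0,1\}^n\to\{0,1\}$ with $\mathrm R(F_\wedge)\le200$ and $\operatorname{rdt}^\wedge(f)\ge\frac14\log\log n-7$.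

By part 5, any bound of the form $\operatorname{rdt}^\wedge(f)\le\kappa(\mathrm R(F_\wedge),n)$ must grow at least like $\frac14\log\log n$; by Theorem 1 and part 1 this is so already for monotone width-4 CNFs with $\mathrm R\le 200$. We do not claim that $\log\log n$ is the largest possible gap over all $f$. It is the exact order for the family $f_r$.

## 3. Two functions that hashing defeats

To refute the conjecture we want a task that is easy with public coins and communication but hard for AND queries. The task that public coins make cheap is equality, so a sensible first attempt is to hide an equality problem in $Z(x)\cup Z(y)$.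

**At most one zero.** Let $f(x)=1$ iff $|Z(x)|\le1$. If Alice and Bob each hold one zero, the value is 1 iff the two zeros are equal, so this is equality. But randomized AND trees can hash. Color the variables at random with three colors and query each color class. Output 1 iff at most one class is hit. If $|Z|\le 1$ this is always correct. If $|Z|\ge2$, two fixed zeros get different colors with probability $2/3$, and then the output is 0. So $\operatorname{rdt}^\wedge(f)\le3$.

**Stars without colors.** Now hide the name being compared. Let the function be 1 iff $Z$ belongs to
$$\mathcal D^\circ=\{Z\subseteq O:|Z|\le2\}\cup\{Z:Z\subseteq\Gamma(c)\text{ for some }c\in E\}.$$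
If Alice and Bob hold subsets of $\Gamma(c)$ and $\Gamma(c')$ of size at least 3, they must test $c=c'$, while the variables are named by the neighbors of $c$ and not by $c$. Hashing defeats this as well, and we prove it in full, because the same hash gives the upper bound in Theorem 2(4).

**Definition (the hash $P_h$, stars).** Let $q=64$. For $h:[m]\to[q]$ let $P_h:\{0,1\}^m\to\mathbb F_2^q$ be the linear map whose $j$-th entry is $\bigoplus_{h(i)=j}z_i$, so that $P_h(e_i)=e_{h(i)}$. A *star* with center $w\in\mathbb F_2^q$ is the set $\{w+e_j:j\in[q]\}$.

For example, with $q=2$ and $h(1)=h(3)=1$, $h(2)=2$, we get $P_h(111)=01$. Two distinct stars share at most two points: if $w+e_j=w'+e_{j'}$ with $w\ne w'$, then $w+w'=e_j+e_{j'}$ has weight 2 and $j$ lies in its support. So a set of at least three points lies in at most one star.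

**Lemma 3.** Let $Z\subseteq O$ with $|Z|\ge3$, let $h$ be uniformly random, and let $Y=P_h(Z)$.

(a) If $Z\subseteq\Gamma(c)$, then $Y$ lies in the star with center $P_h(c)$, and $|Y|\ge3$ with probability at least $61/64$.

(b) If $Z$ lies in no $\Gamma(c)$, then with probability at least $43/64$ we have $|Y|\ge3$ and $Y$ lies in no star.

*Proof of (a).* Let $I=\{i:c+e_i\in Z\}$, so $|I|\ge3$. Since $P_h(c+e_i)=P_h(c)+e_{h(i)}$, we have $Y=\{P_h(c)+e_j:j\in h(I)\}$. Three fixed elements of $I$ receive distinct $h$-values with probability at least $1-3/q=61/64$, by a union bound over the three pairs.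

*Proof of (b).* Distances within $O$ are even. We split according to whether some distance exceeds 2.

**Case 1: some $p,p'\in Z$ are at distance at least 4.** The aim is that $P_h$ keeps them at distance at least 4, which no two points of a star are. Let $v=p+p'$ and condition on $h$ outside three coordinates of the support of $v$. Let $h_1,h_2,h_3$ be the values of $h$ at these three coordinates; they remain independent and uniform. Then
$$P_h(v)=u+e_{h_1}+e_{h_2}+e_{h_3},$$
where $u$ is a sum of $\mathrm{wt}(v)-3$ unit vectors, an odd number of them, so $\mathrm{wt}(u)$ is odd. If $\mathrm{wt}(u)\ge7$, then $\mathrm{wt}(P_h(v))\ge4$. If $\mathrm{wt}(u)\le5$, then with probability at least $1-(3\cdot5+3)/q$ the $h_i$ are distinct and lie outside the support of $u$, and then $\mathrm{wt}(P_h(v))=\mathrm{wt}(u)+3\ge4$. So $\mathrm{wt}(P_h(v))\ge 4$ with probability at least $1-18/q$, and in this event $Y$ lies in no star, since points of a star are at distance at most 2.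

We also need $|Y|\ge3$. Fix three distinct points of $Z$. For two of them, let $v'\ne0$ be their sum. Expose $h$ except at one coordinate $i$ in the support of $v'$. Then $P_h(v')=u'+e_{h(i)}$ with $u'$ fixed, and this vanishes for at most one value of $h(i)$, so with probability at most $1/q$. Over the three pairs, $|Y|\ge 3$ fails with probability at most $3/q$. In total, the failure probability is at most $21/64$.

**Case 2: all pairwise distances in $Z$ are 2.** The aim is to find the four points that witness that $Z$ is not in a neighborhood, and to see them after hashing. Take distinct $p_1,p_2,p_3\in Z$ and write $p_1+p_2=e_i+e_j$. The vectors $p_1+p_3$ and $p_2+p_3=(e_i+e_j)+(p_1+p_3)$ both have weight 2, so $p_1+p_3$ has exactly one of $i,j$ in its support. After possibly renaming $i$ and $j$, $p_1+p_3=e_i+e_l$ with $l\ne i,j$. Put $c=p_1+e_i\in E$. Then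
$$p_1=c+e_i,\qquad p_2=c+e_j,\qquad p_3=c+e_l .$$
Since $Z\not\subseteq\Gamma(c)$, there is $p_4\in Z\setminus\Gamma(c)$, and it differs from $p_1,p_2,p_3$. Let $u=c+p_4$. It has odd weight, and the weight is not 1, so it is at least 3. The vectors $u+e_i=p_1+p_4$, $u+e_j=p_2+p_4$ and $u+e_l=p_3+p_4$ have weight 2. Hence $\mathrm{wt}(u)=3$ and $i,j,l$ all lie in the support of $u$, that is, $u=e_i+e_j+e_l$.

With probability at least $1-3/q=61/64$ the values $h(i),h(j),h(l)$ are distinct. Then $Y$ contains three points of the star with center $P_h(c)$, and this is the only star containing them. It also contains $P_h(p_4)=P_h(c)+e_{h(i)}+e_{h(j)}+e_{h(l)}$, which is at distance 3 from $P_h(c)$ and so is not in that star. So $|Y|\ge3$ and $Y$ lies in no star. $\square$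

Consequently the function of $\mathcal D^\circ$ has $\operatorname{rdt}^\wedge\le2^{64}$, independent of $m$. Choose $h$ at random. For each $v\in\mathbb F_2^q$ query $\{z\in O:P_h(z)=v\}$; this reveals $Y$. Output 1 iff $|Y|\le2$ or $Y$ lies in a star. If $Z\in\mathcal D^\circ$, this is always correct. If $Z\notin\mathcal D^\circ$, then Lemma 3(b) gives correctness with probability at least $43/64>2/3$.

So the structure "is $Z$ inside a neighborhood?" costs an AND tree only a constant. What this hash does not decide is whether, when $Z\subseteq\Gamma(c)$, some $p\in Z$ has $b(p)=a(c)$. That is the role of the colors: they turn $\Gamma(c)$ into $L_c$. In communication they cost one more equality test. For AND queries, as we shall see, they cost about $r$.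

## 4. A 177-bit protocol for $(f_r)_\wedge$

This section uses nothing about $a$; the bound holds for every coloring. By (1), Alice holds $A=Z(x)$, Bob holds $B=Z(y)$, and they must decide whether $A\cup B\in\mathcal D$.

**Equality test (5 bits).** The sender sends five public-coin random inner products mod 2 of a bit string, and the receiver compares them with those of his own string. Equal strings always pass. Unequal strings agree on one random inner product with probability $\frac12$, so they pass with probability $1/32$.

**Incidence test (37 bits).** This test decides $p\in L_c$ when the sender holds $c\in E$ and the receiver holds $p\in O$. Let $w$ be the distance between $c$ and $p$; it is odd. By definition, $p\in L_c$ iff $w=1$ and $a(c)\ne b(p)$.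

*Distance part.* Take a public random $h:[m]\to[16]$. The sender sends the 16 parities of $c$ over the classes $h^{-1}(j)$. The test passes iff exactly one of them differs from the corresponding parity of $p$. The vector of parity differences is the sum of $e_{h(i)}\in\mathbb F_2^{16}$ over the $w$ coordinates $i$ where $c$ and $p$ differ. If $w=1$, the test always passes. Let $w\ge3$ and fix $h$ except on two of the differing coordinates. The difference vector is $u+e_{h_1}+e_{h_2}$, with $h_1,h_2$ independent and uniform, and $u$ a sum of $w-2$ unit vectors, hence of odd weight.

- If $\mathrm{wt}(u)=1$, the result has weight 1 only if $h_1=h_2$ or one of $h_1,h_2$ is the support point of $u$. This has probability at most $3/16$.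
- If $\mathrm{wt}(u)=3$, the result has weight 1 only if $h_1,h_2$ are distinct points of the support of $u$. This has probability $6/256$.
- If $\mathrm{wt}(u)\ge5$, the result has weight at least 3.

So for $w\ge3$ one distance test passes with probability at most $3/16$, and two independent repetitions both pass with probability at most $9/256$. They cost 32 bits.

*Color part.* Run an equality test on the $r$-bit strings $a(c)$ and $b(p)$, for 5 bits.

Answer "$p\in L_c$" iff both distance tests pass and the color test reports "unequal". If $w=1$, the distance tests pass, and only the color test can err, with probability at most $1/32$. If $w\ge3$, an error requires both distance tests to pass, with probability at most $9/256$. Both numbers are below $1/24$.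

**The protocol.** Each player announces whether his set is in $\mathcal D$, and $\min(\text{size},3)$. This takes 6 bits in all. If some set is not in $\mathcal D$, output 0; this is correct because $\mathcal D$ is closed under subsets. If some set is empty, the union is the other set, which is in $\mathcal D$; output 1. If both sets have size 1, the union has size at most 2; output 1. Otherwise rename the players so that $\min(|A|,3)\ge\min(|B|,3)$. Then $|A|\ge2$ and $B\ne\emptyset$. The holder of $A$ is the sender.

* *$|A|,|B|\ge3$.* Both sets are in $\mathcal D$, so by (★) there are unique $c(A),c(B)$ with $A\subseteq L_{c(A)}$ and $B\subseteq L_{c(B)}$. If $A\cup B\subseteq L_c$, then $c=c(A)$ and $c=c(B)$. So $A\cup B\in\mathcal D$ iff $c(A)=c(B)$. Use one equality test.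
* *$|A|\ge3$, $|B|\le2$.* If $A\cup B\subseteq L_c$, then $c=c(A)$. So $A\cup B\in\mathcal D$ iff $B\subseteq L_{c(A)}$. Use at most two incidence tests, for $c(A)$ and each $p\in B$.
* *$|A|=2$, $1\le|B|\le2$.* If $B\subseteq A$, then $A\cup B=A\in\mathcal D$. If not, $|A\cup B|\ge3$, and $A\cup B\in\mathcal D$ iff $B\subseteq L_c$ for one of the at most two $c$ with $A\subseteq L_c$. The sender announces the number of such $c$, in 2 bits. Use at most 4 equality tests between points of $A$ and of $B$, to decide $B\subseteq A$, and at most 4 incidence tests, for each such $c$ and each $p\in B$.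

The receiver learns all test results and announces the output. At most 8 tests are made, each with error at most $1/24$. If all are right, the output is right, so the error is at most $8/24=1/3$. The cost is at most
$$6+2+4\cdot5+4\cdot37+1=177\le200$$
bits. Hence $\mathrm R((f_r)_\wedge)\le200$. $\square$

## 5. A coloring with no large mono rectangle

First, why $a$ cannot be chosen naively. Try the linear choice $a=b|_E$, and let $T=\{i:g(i)=0\}$. The edge from $c$ to $c+e_i$ is mono iff $i\in T$. Let $C\subseteq E$ and $S\subseteq O$ consist of the vectors with an even number of ones outside $T$. An edge between $C$ and $S$ must flip a coordinate in $T$, so it is mono. Every $c\in C$ has all its $m/k$ mono neighbors in $S$. Since $|C|=N/2$, we get $e(C,S)=\frac12\cdot\frac{Nm}{k}$, and Property (M) fails for $k>64$. So we look for an unstructured $a$.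

**Lemma 4.** There is $a:E\to\mathbb F_2^r$ with Property (M).

The plan is to choose $a$ uniformly at random and to bound the probability that a violating pair $(C,S)$ exists. A direct union bound fails. For fixed $(C,S)$, each $c\in C$ with a neighbor in $S$ contributes a factor of at most $1/k$. Step 1 will show that a violation forces only about $16N/k$ such vertices, a saving of $k^{-16N/k}=2^{-16rN/k}$. For $r\ge7$ this does not pay for the $2^N$ choices of $S$. The remedy is to replace $S$ by a much sparser $S'$ that still meets the neighborhoods of many vertices of $C$.

*Proof.* Put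
$$\delta=\frac{32}k,\qquad t=\frac{8N}k,\qquad s=\frac N{4k^2},\qquad\text{so}\qquad s=\frac t{32k}.$$
Both $t$ and $s$ are positive integers, as $k$ and $N$ are powers of 2 and $N$ is larger than $4k^2$. Suppose that for some $a$ the pair $(C,S)$ violates Property (M): all edges between $C$ and $S$ are mono, and $e(C,S)\ge\delta\frac{Nm}k$.

**Step 1: many vertices of $C$ have many neighbors in $S$.** This step prepares the thinning of $S$. Write $d_S(c)=|\Gamma(c)\cap S|$. For $c\in C$ we have $d_S(c)\le m/k$, because all these edges are mono. Let
$$C'=\Big\{c\in C:d_S(c)\ge\frac{\delta m}{2k}\Big\},\qquad \frac{\delta m}{2k}=\frac{16}{k^2}\cdot k^4=16k^2 .$$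
Counting edges at $C'$ and at $C\setminus C'$ separately,
$$\delta\frac{Nm}k\le e(C,S)\le|C'|\frac mk+N\frac{\delta m}{2k},\qquad\text{so}\qquad|C'|\ge\frac{\delta N}2=\frac{16N}k .$$

**Step 2: thin out $S$.** Here $a,C,S$ are fixed, and the randomness is auxiliary. Let $S'\subseteq S$ keep each element independently with probability $\tau=1/(8k^2)$. A given $c\in C'$ has no neighbor in $S'$ with probability at most $(1-\tau)^{16k^2}\le\mathrm e^{-2}$. By Markov's inequality, more than half of $C'$ is missed with probability at most $2\mathrm e^{-2}<0.28$. Also $\mathbb E|S'|\le\tau N=s/2$, so $|S'|>s$ has probability at most $\frac12$. As $0.28+0.5<1$, some $S'\subseteq S$ has $|S'|\le s$ and meets the neighborhoods of at least half of $C'$, which is at least $8N/k=t$ vertices. Choose exactly $t$ of them as $C''$. We have shown: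

> If $a$ violates Property (M), then there are $S'\subseteq O$ with $|S'|\le s$ and $C''\subseteq E$ with $|C''|=t$ such that each $c\in C''$ has a neighbor in $S'$, and $a(c)=b(p)$ for all $c\in C''$ and $p\in\Gamma(c)\cap S'$.

**Step 3: union bound over the sparse pairs.** Now $a$ is random. Fix $(C'',S')$ in which each $c\in C''$ has a neighbor in $S'$. Since $b$ is fixed, for each $c$ the condition leaves at most one value of $a(c)$, so it has probability at most $1/k$. The values $a(c)$ are independent, so the event has probability at most $k^{-t}$.

To count pairs, recall that for $1\le s\le N$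
$$\sum_{i\le s}\binom Ni\le\Big(\frac{\mathrm eN}s\Big)^s,\quad\text{because}\quad \Big(\frac sN\Big)^s\sum_{i\le s}\binom Ni\le\sum_{i}\binom Ni\Big(\frac sN\Big)^i=\Big(1+\frac sN\Big)^N\le\mathrm e^s .$$
The same bound applies to $\binom Nt$. So the number of pairs is at most
$$\Big(\frac{\mathrm eN}t\Big)^t\Big(\frac{\mathrm eN}s\Big)^s=\Big(\frac{\mathrm ek}8\Big)^t(4\mathrm ek^2)^s .$$
Using $s=t/(32k)$, the probability that a violating pair exists is at most
$$k^{-t}\Big(\frac{\mathrm ek}8\Big)^t(4\mathrm ek^2)^s=\exp\Big(t\Big[1-\ln8+\frac{\ln(4\mathrm ek^2)}{32k}\Big]\Big)<1 .$$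
Indeed $1-\ln8<-1$. The function $\ln(4\mathrm ek^2)/(32k)$ is decreasing for $k\ge32$ and is below $0.01$ at $k=32$. So some $a$ has no violating pair. $\square$

Fix such an $a$. This completes the definition of $f_r$.

## 6. One AND query against one mono edge

For a mono edge $(c,p)$ let $x^{(c)}$ be the input with zero set $L_c$, and $x^{(c,p)}$ the input with zero set $L_c\cup\{p\}$. As the edge is mono, $p\notin L_c$. These are the pairs that a tree must tell apart:
$$f_r(x^{(c)})=1,\qquad f_r(x^{(c,p)})=0 .\tag{2}$$
The first equality is the definition. For the second, $L_c\cup\{p\}$ has at least 4 points. If it were contained in some $L_{c'}$, then the at least three points of $L_c$ would lie in both $\Gamma(c)$ and $\Gamma(c')$, so $c'=c$ by (★). But $p\notin L_c$.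

Let $\rho$ be the uniform distribution on the $Nm/k$ mono edges.

**Lemma 5.** For every $S\subseteq O$, the query $x^S$ answers differently on $x^{(c)}$ and $x^{(c,p)}$ exactly when $S\cap L_c=\emptyset$ and $p\in S$, and then the answers are 1 and 0 respectively. Moreover
$$\Pr_{(c,p)\sim\rho}[\,S\cap L_c=\emptyset,\ p\in S\,]<\frac{32}k .$$

*Proof.* The two zero sets differ only in $p$, so by (1) the answers differ iff $S$ is not hit by $L_c$ but is hit by $L_c\cup\{p\}$. This is the first claim.

For the second, let $C=\{c\in E:L_c\cap S=\emptyset\}$. Every hypercube edge $(c',p')$ with $c'\in C$ and $p'\in S$ is mono, since otherwise $p'\in L_{c'}\cap S$. So the mono edges $(c,p)$ with $c\in C$, $p\in S$ are exactly the hypercube edges between $C$ and $S$, and Property (M) applies to $(C,S)$: there are fewer than $\frac{32}k\cdot\frac{Nm}k$ of them. Divide by $Nm/k$. $\square$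

With the linear choice $a=b|_E$ of Section 5, the set $S$ described there would be a single query that separates half of all pairs. The random $a$ is there to exclude this.

**Proposition 6 (Theorem 2(2)).** Let $0<\gamma\le\frac12$. Any randomized AND-decision tree for $f_r$ that is correct on every input with probability at least $\frac12+\gamma$ has depth $d$ with $2^d\ge\gamma k/16$.

*Proof.* Let $T$ be drawn from the distribution. By (2), for each mono edge
$$\Pr_T[T(x^{(c)})=1]-\Pr_T[T(x^{(c,p)})=1]\ge\Big(\frac12+\gamma\Big)-\Big(\frac12-\gamma\Big)=2\gamma ,$$
so $\Pr_T[T(x^{(c)})\ne T(x^{(c,p)})]\ge2\gamma$. Averaging over $\rho$, some deterministic $T$ in the support, of depth at most $d$, satisfies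
$$\Pr_{(c,p)\sim\rho}[T(x^{(c)})\ne T(x^{(c,p)})]\ge2\gamma .$$
If the outputs differ, the two root-to-leaf paths part at some internal node. That node is reached by both inputs, and its query answers differently on them. The queries are attached to at most $2^d$ internal nodes, so by Lemma 5 and a union bound $2\gamma\le2^d\cdot32/k$. $\square$

*Proof of Theorem 1.* Take $\gamma=\frac16$. Then $2^d\ge k/96$, so $d\ge r-\log96>r-7$, and since $d$ is an integer, $d\ge r-6$. So $\operatorname{rdt}^\wedge(f_r)\ge r-6$. Section 4 gives $\mathrm R((f_r)_\wedge)\le200$. If $\kappa$ were as in Conjecture 5.2, then $r-6\le\kappa(\mathrm R((f_r)_\wedge))\le\kappa(200)$ for all $r\ge5$, which is impossible. $\square$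

## 7. Width 4, real combinations of ANDs, and every $n$

**Theorem 2(1): $f_r$ is a monotone CNF of width at most 4.** We have $f_r(x)=0$ iff $Z(x)$ contains a minimal set $W\notin\mathcal D$. So $f_r$ is the conjunction, over these minimal sets, of the clauses $\bigvee_{p\in W}x_p$. It remains to bound $|W|$, and for this we show that any $Z\notin\mathcal D$ contains a subset of size at most 4 outside $\mathcal D$.

We have $|Z|\ge3$. Take three points of $Z$. If they form a set outside $\mathcal D$, we are done. Otherwise they lie in some $L_c$, which is unique by (★). Since $Z\not\subseteq L_c$, add a point of $Z\setminus L_c$. If these four points were in some $L_{c'}$, the first three would give $c'=c$, contradicting the choice of the fourth. So they form a set outside $\mathcal D$. $\square$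

**Theorem 2(3): the coefficients of a real approximation are large.** Let $g=\sum_S\alpha_Sx^S$ with $|g-f_r|\le\frac13$. By (2), for each mono edge $g(x^{(c)})-g(x^{(c,p)})\ge\frac23-\frac13=\frac13$. By Lemma 5, for each $S$ the difference of $x^S$ at $x^{(c)}$ and at $x^{(c,p)}$ is the indicator of the event in that lemma, so its expectation over $\rho$ lies in $[0,32/k)$. Taking expectations over $\rho$,
$$\frac13\le\sum_S|\alpha_S|\cdot\frac{32}k,\qquad\text{so}\qquad\sum_S|\alpha_S|\ge\frac k{96}.\qquad\square$$

**Theorem 2(5): every $n\ge4$.** We pad $f_r$ with irrelevant variables. This changes neither measure. A protocol or a tree for the original function can ignore the new variables. Conversely, fixing the new variables to 1, for both players in the case of $\mathrm R$, turns a tree or protocol for the padded function into one for the original, where each query $x^S$ becomes the query on the old variables of $S$.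

Given $n\ge4$, let $r$ be the largest integer with $2^{2^{4r}-1}\le n$. It exists, and $r\ge0$, because $r=0$ satisfies the inequality. By maximality $2^{4(r+1)}-1>\log n$, so $4(r+1)>\log\log n$ and $r+1\ge\frac14\log\log n$. If $r\ge5$, pad $f_r$ to $n$ variables. This gives a monotone function with $\mathrm R(F_\wedge)\le200$ and $\operatorname{rdt}^\wedge\ge r-6\ge\frac14\log\log n-7$. If $r\le4$, then $\frac14\log\log n-7\le5-7<0$, and a constant function works. $\square$

## 8. Reading a center by AND queries: depth $9r+O(1)$

It remains to prove Theorem 2(4). The lower bound is Theorem 1. For the upper bound we describe a randomized tree. The hash of Section 3 recognizes sets inside a neighborhood. For such a set, with center $c$, we find one $i$ with $c+e_i\in Z$ by binary search, use this point to read the $r$ bits of $a(c)$, and then ask whether any point of $Z$ has $b$-color $a(c)$.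

Recall $q=64$. For $J'\subseteq[m]$ write $z(J')=\bigoplus_{i\in J'}z_i$. As in (1), a query on a set of points of $O$ tells whether $Z$ hits it.

**Step 1: hash.** This step decides whether $Z$ looks like a subset of a neighborhood. Choose $h:[m]\to[q]$ uniformly at random and learn $Y=P_h(Z)$ with $2^q$ queries $\{z\in O:P_h(z)=v\}$. If $|Y|\le2$, output 1. If $|Y|\ge3$ and $Y$ is in no star, output 0. Otherwise let $w$ be the center of the unique star containing $Y$.

**Step 2: locate one point of $Z$.** Let $H=\{j:w+e_j\in Y\}$, so $|H|\ge3$. Pick distinct $j_0,j_1\in H$ and start with $J=h^{-1}(j_0)$. This set is nonempty: $w+e_{j_0}$ and $w+e_{j_1}$ are both values of $P_h$ and differ in entry $j_0$, whereas that entry would be constantly 0 if no coordinate had $h$-value $j_0$. While $|J|>1$: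

- Split $J=J'\sqcup J''$ as evenly as possible.
- Query $\{z\in O:P_h(z)=w+e_{j_1},\ z(J')=1\}$, and let $\sigma=1$ if it is hit, $\sigma=0$ otherwise.
- Query $\{z\in O:P_h(z)=w+e_{j_0},\ z(J')\ne\sigma\}$. If hit, set $J:=J'$; otherwise set $J:=J''$.

At the end $J=\{i\}$. Query $\{z\in O:P_h(z)=w+e_{j_1},\ z_i=1\}$, and let $\beta=1$ if it is hit, $\beta=0$ otherwise.

**Step 3: read the color and compare.** For $l=1,\dots,r$ query $\{z\in O:z_i\ne\beta,\ a(z+e_i)_l=1\}$, and let $\alpha_l=1$ if hit, $\alpha_l=0$ otherwise. Finally query $\{z\in O:b(z)=\alpha\}$. Output 0 if hit, else 1.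

**Depth.** Initially $|J|\le m=2^{4r}$. A round takes a set of size at most $2^u$ to one of size at most $2^{u-1}$. So there are at most $4r$ rounds with two queries each, and the depth is at most
$$2^{64}+2\cdot4r+1+r+1=9r+O(1).$$

**Correctness.** We show that every $Z\subseteq O$ is answered correctly with probability at least $2/3$.

*(i) $|Z|\le2$.* Then $|Y|\le2$, and the output 1 is always correct.

*(ii) $|Z|\ge3$ and $Z\subseteq\Gamma(c)$ for some $c$,* which is unique by (★). Let $I=\{i':c+e_{i'}\in Z\}$. By Lemma 3(a), with probability at least $61/64>2/3$ we have $|Y|\ge3$. Assume this. Then $w=P_h(c)$ and $H=h(I)$, and everything that follows is deterministic.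

- *The bit $\sigma$ equals $c(J')$.* The points of $Z$ with $P_h$-image $w+e_{j_1}$ are the $c+e_{i'}$ with $i'\in I$ and $h(i')=j_1$. At least one exists, since $j_1\in h(I)$. As $J'\subseteq h^{-1}(j_0)$, we have $i'\notin J'$, so each of these points has $J'$-parity $c(J')$.
- *The invariant $I\cap J\ne\emptyset$ holds.* It holds at the start because $j_0\in h(I)$. The points of $Z$ with image $w+e_{j_0}$ are the $c+e_{i'}$ with $i'\in I\cap h^{-1}(j_0)$, and such a point has $J'$-parity different from $c(J')=\sigma$ iff $i'\in J'$. So the second query is hit iff $I\cap J'\ne\emptyset$. If it is hit, the new $J=J'$ meets $I$; if not, $I\cap J''=I\cap J\neq\emptyset$.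
- *At the end $i\in I$, that is $c+e_i\in Z$, and $\beta=c_i$.* The first statement is the invariant. For the second, the points of $Z$ with image $w+e_{j_1}$ are $c+e_{i'}$ with $h(i')=j_1\ne j_0=h(i)$, so $i'\ne i$ and their $i$-th coordinate is $c_i$.
- *$\alpha=a(c)$.* Among the points of $Z$, only $c+e_i$ has $i$-th coordinate different from $c_i$, and for $z=c+e_i$ we have $a(z+e_i)=a(c)$. So the $l$-th query is hit iff $a(c)_l=1$.
- *The output is right.* The last query is hit iff some $p\in Z$ has $b(p)=a(c)$. Since $Z\subseteq\Gamma(c)$, this means $Z\not\subseteq L_c$. As $|Z|\ge3$ and $c$ is the only vertex with $Z\subseteq\Gamma(c)$, this holds iff $f_r=0$.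

*(iii) $|Z|\ge3$ and $Z$ lies in no $\Gamma(c)$.* Then $f_r=0$, because $L_c\subseteq\Gamma(c)$. By Lemma 3(b), with probability at least $43/64>2/3$ we have $|Y|\ge3$ and $Y$ lies in no star, and the output is 0.

So $\operatorname{rdt}^\wedge(f_r)\le9r+O(1)$. Finally, $n=2^{m-1}$ gives $\log n=2^{4r}-1$, so $4r-1\le\log\log n\le4r$. Together with $\operatorname{rdt}^\wedge(f_r)\ge r-6$ this gives $\operatorname{rdt}^\wedge(f_r)=\Theta(\log\log n)$ for this family, as $r\to\infty$. $\square$
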